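# Rupture sets of $\Delta u=u^{-\alpha}-h$ have codimension two

## 1. A function paired with an energy measure

Throughout, $n\ge 2$, $\alpha>1$ and
$$\gamma=\frac{2}{\alpha+1}\in(0,1),\qquad \gamma(\alpha+1)=2,\qquad \gamma-2=-\alpha\gamma,\qquad \gamma(1-\alpha)=2\gamma-2 .$$
$B_r(x)$ is the open ball, $\omega_n=|B_1|$, repeated indices are summed, and $C$ is a constant that may change from line to line. A signed Radon measure is a signed measure that is finite on compact sets. The object on which everything turns is the following.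

**Definition 1 (generalized solutions).** Let $U\subset\mathbb R^n$ be open, $\varepsilon\ge0$, and $h\in C^1(U)$ with $h,\nabla h$ bounded. $\mathcal G(U,\varepsilon,h)$ is the set of pairs $(u,M)$ in which $0\le u\in H^1_{loc}(U)$ and $M=(M_{ik})$ is a symmetric matrix of signed Radon measures on $U$, such that:

* (G0) $A:=M-\nabla u\otimes\nabla u\,dx$ is positive semidefinite: $\xi_i\xi_kA_{ik}\ge0$ for all $\xi\in\mathbb R^n$;
* (G1) $\Delta u\ge\varepsilon u^{-\alpha}-h$ in $\mathcal D'(U)$, with $u^{-\alpha}\in L^1_{loc}(U)$ if $\varepsilon>0$;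
* (G2) $\displaystyle\int\eta\,d\operatorname{tr}M+\int(\varepsilon u^{1-\alpha}-hu)\eta\,dx=-\int u\nabla u\cdot\nabla\eta\,dx$ for all $\eta\in C_c^1(U)$;
* (G3) $\displaystyle\int\partial_k\phi^i\,dM_{ik}-\frac12\int\operatorname{div}\phi\,d\operatorname{tr}M+\frac{\varepsilon}{\alpha-1}\int u^{1-\alpha}\operatorname{div}\phi+\int u\,(h\operatorname{div}\phi+\nabla h\cdot\phi)=0$ for all $\phi\in C_c^1(U;\mathbb R^n)$.

If $\varepsilon=0$ we read $\varepsilon u^{-\alpha}=\varepsilon u^{1-\alpha}=0$.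

Think of a smooth positive solution of $\Delta u=\varepsilon u^{-\alpha}-h$ with $M=\nabla u\otimes\nabla u\,dx$. Multiplying the equation by $u\eta$ and integrating by parts gives (G2). For (G3), note
$$\partial_k\big(u_iu_k-\tfrac12|\nabla u|^2\delta_{ik}\big)=u_i\Delta u=-\partial_i\Big(\frac{\varepsilon u^{1-\alpha}}{\alpha-1}+hu\Big)+u\,\partial_ih ;$$
multiply by $\phi^i$ and integrate by parts. In general $M$ may exceed $\nabla u\otimes\nabla u\,dx$, and $A$ is called the *defect*. Four examples show what the definition allows.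

*Constants.* $(c,0)\in\mathcal G(\mathbb R^n,0,0)$ for every constant $c\ge0$: all terms vanish.

*A corner of degree one.* $(|x_1|,\,e_1\otimes e_1\,dx)\in\mathcal G(\mathbb R^n,0,0)$. Here $A=0$ and $\Delta|x_1|\ge0$. The right side of (G2) equals $\frac12\int u^2\Delta\eta=\frac12\int x_1^2\Delta\eta=\int\eta$ for smooth $\eta$, as it should since $\operatorname{tr}M=dx$. In (G3) the integrals $\int\partial_1\phi^1$ and $\int\operatorname{div}\phi$ vanish.

*A pair with a defect.* Let $n=2$, $\kappa>0$, $u=|x|^\kappa$, $M=\kappa^2|x|^{2\kappa-2}I\,dx$. Then $(u,M)\in\mathcal G(\mathbb R^2,0,0)$. For $\tau>0$ the flux of $\nabla|x|^\tau$ through $\{|x|=\delta\}$ is $2\pi\tau\delta^{\tau}\to0$, so $\Delta|x|^\tau=\tau^2|x|^{\tau-2}$ in $\mathcal D'(\mathbb R^2)$. With $\tau=\kappa$ this is (G1). With $\tau=2\kappa$ it gives $\frac12\Delta(u^2)=2\kappa^2|x|^{2\kappa-2}=\operatorname{tr}M$, which is (G2). In (G3) the two terms are $\kappa^2\int|x|^{2\kappa-2}\operatorname{div}\phi$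 and $-\frac12\cdot2\kappa^2\int|x|^{2\kappa-2}\operatorname{div}\phi$. Finally $A=\kappa^2|x|^{2\kappa-2}(I-\frac{x}{|x|}\otimes\frac{x}{|x|})dx\ge0$, and $A\ne0$.

*A genuine solution.* $u=\gamma^{-\gamma}(x_1^2+x_2^2)^{\gamma/2}$ with $M=\nabla u\otimes\nabla u\,dx$, $\varepsilon=1$, $h=0$. This one is computed in Section 3.

Three consequences of the definition will be used constantly.

First, $M\ge\nabla u\otimes\nabla u\,dx\ge0$ as matrices. Taking $\xi=e_i\pm e_k$ gives
$$|M_{ik}|\le\operatorname{tr}M,\qquad |\nabla u|^2dx\le\operatorname{tr}M. \tag{1.1}$$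

Second, (G1) may be tested with $0\le\eta\in C^1_c(U)$ (mollify $\eta$; the mollifications converge in $C^1$ with supports in a fixed compact set):
$$\varepsilon\int u^{-\alpha}\eta\le-\int\nabla u\cdot\nabla\eta+\int h\eta. \tag{1.2}$$

Third, if $|h|\le a$, then $\Delta\big(u+\frac{a|x|^2}{2n}\big)\ge0$, so this function is a.e. equal to a subharmonic one. Hence $u\in L^\infty_{loc}(U)$. The mean of $|x|^2$ over $B_r(z)$ is at most $|z|^2+r^2$, so the sub-mean-value property says, for a.e. $z$ and every $r$ with $\bar B_r(z)\subset U$,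
$$u(z)\le\frac1{|B_r|}\int_{B_r(z)}u+\frac{a r^2}{2n}. \tag{1.3}$$
Suprema of $u$ below are essential suprema.

What is the pair for? We want to measure the set where a solution of $\Delta u=u^{-\alpha}-h$ touches zero, by rescaling the solution around points of that set and passing to limits. The gradients converge only weakly, and $|\nabla u_j|^2$ may lose mass in the limit. The relations (G2) and (G3) are linear in $M$, in $u\nabla u$, in $\varepsilon u^{1-\alpha}$ and in $u$, and each of these has a limit. So if the energy is carried along as a measure $M$ of its own, nothing is lost.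

## 2. Finite energy stationary solutions and their rupture sets

Let $\Omega\subset\mathbb R^n$ be open, $h\in C^1(\Omega)$, $\|h\|_{L^\infty}\le a$, $\|\nabla h\|_{L^\infty}\le b$ for some $a,b>0$. The equation is
$$\Delta u-\frac1{u^\alpha}+h(x)=0,\qquad u\ge0. \tag{2.1}$$
Put $\mathcal E_\alpha=\{u\in H^1(\Omega):u\ge0,\ \int_\Omega u^{1-\alpha}<\infty\}$.

**Definition 2.** The *rupture set* of $u\in\mathcal E_\alpha$ is
$$\Sigma=\Big\{x\in\Omega:\ \lim_{r\to0^+}\frac1{|B_r(x)|}\int_{B_r(x)}|u|\ \text{exists and equals }0\Big\}.$$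
A *finite energy solution* is $u\in\mathcal E_\alpha$ with $u^{-\alpha}\in L^1_{loc}(\Omega\setminus\Sigma)$ and $\int_\Omega(\nabla u\cdot\nabla\psi+u^{-\alpha}\psi-h\psi)=0$ for all $\psi\in C_c^\infty(\Omega\setminus\Sigma)$. It is *stationary* if for all $\phi\in C_c^1(\Omega;\mathbb R^n)$
$$\int_\Omega\Big(\partial_iu\,\partial_ku\,\partial_k\phi^i-\tfrac12|\nabla u|^2\operatorname{div}\phi+\tfrac1{\alpha-1}u^{1-\alpha}\operatorname{div}\phi+u(h\operatorname{div}\phi+\nabla h\cdot\phi)\Big)dx=0. \tag{2.2}$$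

The equation is imposed only off $\Sigma$, because membership in $\mathcal E_\alpha$ gives $u^{1-\alpha}\in L^1$ and not $u^{-\alpha}\in L^1$. Condition (2.2) is imposed across $\Sigma$. It says that $E(u)=\int(\frac12|\nabla u|^2-\frac1{\alpha-1}u^{1-\alpha}-hu)$ satisfies $\frac{d}{dt}E(u_t)|_{t=0}=0$ for $u_t(x)=u(x+t\phi(x))$.

Hausdorff measures $\mathcal H^s$ and contents $\mathcal H^s_\infty$ are normalized by $\sum(\operatorname{diam})^s$; $\mathcal H^s_\delta$ uses covers by sets of diameter $<\delta$.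

**Known result.** If $u\in\mathcal E_\alpha$ is a finite energy stationary solution, then $u$ is smooth outside the relatively closed set $\Sigma$, and $\Sigma$ has locally finite $\mu$-dimensional Hausdorff measure, where
$$\mu=\frac{(n-2)\alpha+(n+2)}{\alpha+1}=n-2+2\gamma .$$

From this we use only that $\Sigma$ is relatively closed and that $u$ is continuous in $\Omega\setminus\Sigma$. The manuscript "Hausdorff Dimension Of Ruptures For Solutions Of A Semilinear Elliptic Equation With Singular Nonlinearity" (http://www.math.ubc.ca/%7Ejcwei/gw-manu-final.pdf) is the source of the following problem: is $\mu$ optimal? That is, for given $n$ and $\alpha$, is $\mu$ the supremum of $\dim_{\mathcal H}\Sigma$ over all $\Omega$, $h$ and $u$ as above? The exponent $\mu$ is the scaling exponent of the energy: under $\tilde u(x)=r^{-\gamma}u(rx)$ one has $\int_{B_r}u^{1-\alpha}=r^{\,n-2+2\gamma}\int_{B_1}\tilde u^{1-\alpha}$.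

The bound $\mu$ is not optimal, for any $n\ge2$ and $\alpha>1$: the supremum equals $n-2<\mu$ and is attained.

**Theorem A.** For every finite energy stationary solution $u\in\mathcal E_\alpha$, $\mathcal H^{n-2+\gamma}(\Sigma\cap K)<\infty$ for all compact $K\subset\Omega$. Hence $\dim_{\mathcal H}\Sigma\le n-2+\frac2{\alpha+1}<\mu$.

**Theorem B.** For every such $u$, $\dim_{\mathcal H}\Sigma\le n-2$. This is sharp: $u=\gamma^{-\gamma}(x_1^2+x_2^2)^{\gamma/2}$ in $B_1\subset\mathbb R^n$, with $h=0$, is a finite energy stationary solution with $\Sigma=\{x_1=x_2=0\}\cap B_1$. So the supremum is exactly $n-2$.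

**Theorem C.** If $n=2$, then $\Sigma$ is locally finite in $\Omega$, $u^{-\alpha}\in L^1_{loc}(\Omega)$, (2.1) holds in $\mathcal D'(\Omega)$ (across $\Sigma$), and for each $x\in\Sigma$ there are $0<c<C$ with $cr^\gamma\le\sup_{B_r(x)}u\le Cr^\gamma$ for small $r$.

For orientation take $n=2$, $\alpha=3$. Then $\gamma=\frac12$, $\mu=1$, Theorem A gives $\frac12$, and Theorem B gives $0$. Theorem C supplements this and is not needed for Theorem B.

## 3. Profiles of one variable and of two variables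

*One variable.* Let $u>0$ solve $u''=u^{-\alpha}$ on an interval. Then $\frac12(u')^2+\frac{u^{1-\alpha}}{\alpha-1}$ is constant, because its derivative is $u'(u''-u^{-\alpha})=0$. So $u^{1-\alpha}$ is bounded, $u$ stays above a positive constant, and $u$ cannot reach zero. In particular no profile $c|x_1|^\kappa$ with $0<\kappa<1$ can satisfy even $\Delta u\ge0$: its second derivative $c\kappa(\kappa-1)|x_1|^{\kappa-2}$ is negative off $\{x_1=0\}$. This sign is the final contradiction of the whole proof.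

*Two variables.* Let $\rho=|(x_1,x_2)|$ and $u=c\rho^\gamma$. For $\rho>0$ we have $\Delta u=c\gamma^2\rho^{\gamma-2}$ and $u^{-\alpha}=c^{-\alpha}\rho^{-\alpha\gamma}=c^{-\alpha}\rho^{\gamma-2}$. So $u$ solves $\Delta u=u^{-\alpha}$ exactly when $c^{\alpha+1}=\gamma^{-2}$, that is, $c=\gamma^{-\gamma}$. We now verify the sharpness part of Theorem B.

**Step 1: $u$ is a finite energy solution in $B_1$.** Both $|\nabla u|^2$ and $u^{1-\alpha}$ are constant multiples of $\rho^{2\gamma-2}$, which is integrable on $B_1$ because $2\gamma-2>-2$. The function $u$ is continuous, and smooth off the set $\{\rho=0\}$ of codimension two, so its weak gradient is its classical one and $u\in\mathcal E_\alpha$. By continuity $\Sigma=\{\rho=0\}\cap B_1$, which has dimension $n-2$. The equation holds off $\Sigma$.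

**Step 2: $u$ is stationary.** Put $S_{ik}=u_iu_k-\frac12|\nabla u|^2\delta_{ik}+\frac{u^{1-\alpha}}{\alpha-1}\delta_{ik}$. For $\rho>0$,
$$\partial_kS_{ik}=u_{ik}u_k+u_i\Delta u-u_ku_{ki}-u^{-\alpha}u_i=u_i(\Delta u-u^{-\alpha})=0 .$$
So for $\phi\in C_c^1(B_1;\mathbb R^n)$ the integral $\int_{\rho>\delta}S_{ik}\partial_k\phi^i$ equals, up to sign, $\int_{\rho=\delta}S_{ik}\mathbf n_k\phi^i$ with $\mathbf n=\nabla\rho$. Since $\nabla u$ is parallel to $\mathbf n$, $S\mathbf n=s(\delta)\mathbf n$ on $\{\rho=\delta\}$ with $|s(\delta)|\le C\delta^{2\gamma-2}$. Write $x=(x',x'')$, $x'=(x_1,x_2)$, and $\phi(x',x'')=\phi(0,x'')+O(\delta)$ there. The first part contributes $0$, because $\int_{|x'|=\delta}\mathbf n=0$. The rest is at most (area $O(\delta)$) times (variation $O(\delta)$) times $C\delta^{2\gamma-2}$, that is $O(\delta^{2\gamma})\to0$. As $S$ is integrable, $\int_{B_1}S_{ik}\partial_k\phi^i=0$, which is (2.2) with $h=0$. $\square$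

## 4. Crossing the rupture set

From here on $u$ is a fixed finite energy stationary solution in $\Omega$. On $\Omega\setminus\Sigma$ it is continuous and positive, since a zero there would be a point of $\Sigma$. By Lebesgue's theorem $u=0$ a.e. on $\Sigma$; as $u^{1-\alpha}\in L^1$, this forces $|\Sigma|=0$, and $u>0$ a.e. We show that $u$ generates an element of $\mathcal G(\Omega,1,h)$.

Recall that "quasi every" (q.e.) means outside a set of zero $H^1$-capacity. Every $H^1$ function has a quasicontinuous representative, unique up to q.e. equality. We use two textbook facts. For $u\in H^1$ the ball averages converge q.e. to the quasicontinuous representative $\tilde u$ (Adams–Hedberg, *Function Spaces and Potential Theory*, Thm 6.2.1). A function in $H^1(\mathbb R^n)$ whose quasicontinuous representative vanishes q.e. outside an open set $G$ belongs to $H_0^1(G)$ (Adams–Hedberg Thm 9.1.3; Heinonen–Kilpeläinen–Martio, *Nonlinear Potential Theory*, Thm 4.5).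

**Lemma 1.** (i) $u^{-\alpha}\in L^1_{loc}(\Omega)$ and $\Delta u\ge u^{-\alpha}-h$ in $\mathcal D'(\Omega)$. So $\lambda:=\Delta u+h$ is a nonnegative Radon measure with $\lambda\ge u^{-\alpha}dx$, and $\nu:=\lambda-u^{-\alpha}dx\ge0$ is supported in $\Sigma$. (ii) For all $\eta\in C_c^1(\Omega)$, $\int(|\nabla u|^2+u^{1-\alpha}-hu)\eta=-\int u\nabla u\cdot\nabla\eta$.

*Proof.* **Step 1: approximating $\eta u$ by functions supported off $\Sigma$.** By the first fact and the definition of $\Sigma$, $\tilde u=0$ q.e. on $\Sigma$. Let $0\le\eta\in C_c^\infty(\Omega)$ and $\zeta=\eta u\in H^1(\mathbb R^n)$. Then $\tilde\zeta=\eta\tilde u=0$ q.e. outside the open set $\Omega\setminus\Sigma$. By the second fact there are $\zeta_k\in C_c^\infty(\Omega\setminus\Sigma)$ with $\zeta_k\to\zeta$ in $H^1$.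

**Step 2: which test functions are allowed.** Let $g\ge0$ be bounded, in $H^1$, with compact support in $\Omega\setminus\Sigma$. On a compact neighborhood of $\operatorname{supp}g$ in $\Omega\setminus\Sigma$, $u$ is bounded below by a positive constant, so $u^{-\alpha}$ is bounded there. Mollifications of $g$ are admissible and converge to $g$ in $H^1$, so $\int\nabla u\cdot\nabla g+u^{-\alpha}g-hg=0$.

**Step 3: proof of (i).** Let $\delta>0$, $g=\eta\min(u/\delta,1)=\min(\zeta/\delta,\eta)$, $g_k=\min(\zeta_k^+/\delta,g)$. Then $g_k$ is as in Step 2 and $0\le g_k\le g$. Positive part and minimum are continuous operations in $H^1$, so $g_k\to\min(\zeta/\delta,g)=g$ in $H^1$ and, along a subsequence, a.e. Since $u^{-\alpha}g_k\le\delta^{-1}\eta u^{1-\alpha}\in L^1$, dominated convergence gives the identity of Step 2 for $g$: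
$$\int\nabla u\cdot\nabla\eta\,\min(\tfrac u\delta,1)+\frac1\delta\int_{\{u<\delta\}}\eta|\nabla u|^2+\int u^{-\alpha}\eta\min(\tfrac u\delta,1)=\int h\eta\min(\tfrac u\delta,1).$$
Drop the second term, which is nonnegative, and let $\delta\to0$. Since $u>0$ a.e., dominated convergence (first and last terms) and monotone convergence (third term) give
$$\int u^{-\alpha}\eta\le-\int\nabla u\cdot\nabla\eta+\int h\eta .$$
This is the inequality in (i), including $u^{-\alpha}\in L^1_{loc}$. A nonnegative distribution is a Radon measure, so $\lambda$ and $\nu$ are. Off $\Sigma$ the equation holds, so $\operatorname{supp}\nu\subset\Sigma$.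

**Step 4: proof of (ii).** For $0\le\eta\in C_c^\infty$ use $g_k=\min(\zeta_k^+,\zeta)$, which is bounded since $\zeta_k$ is, has compact support in $\Omega\setminus\Sigma$, and tends to $\zeta=\eta u$ in $H^1$ and (subsequence) a.e. Since $u^{-\alpha}g_k\le\eta u^{1-\alpha}\in L^1$, the limit is $\int\nabla u\cdot\nabla(\eta u)+u^{1-\alpha}\eta-hu\eta=0$, which is (ii). A general $\eta\in C_c^\infty$ is a difference of two nonnegative ones. A general $\eta\in C_c^1$ is a $C^1$-limit of $C_c^\infty$ functions with supports in a fixed compact set, and all integrands involve locally integrable factors. $\square$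

By Lemma 1 and (2.2),
$$(u,\nabla u\otimes\nabla u\,dx)\in\mathcal G(\Omega,1,h). \tag{4.1}$$

*Spherical means.* Let $\mathcal M(r)$ be the mean of $u$ over $\partial B_r(x)$ (in the sense of traces). For $0<r_1<r_2<\operatorname{dist}(x,\partial\Omega)$,
$$\mathcal M(r_2)-\mathcal M(r_1)=\frac1{n\omega_n}\int_{r_1}^{r_2}t^{1-n}\Big(\lambda(B_t(x))-\int_{B_t(x)}h\Big)dt. \tag{4.2}$$
For mollifications of $u$ this is the divergence theorem. Mollifications converge in $H^1_{loc}$, so their traces on each sphere converge in $L^2$; the mollified measures of $B_t(x)$ converge whenever $\lambda(\partial B_t(x))=0$, that is, for all but countably many $t$, and stay bounded. So (4.2) follows by dominated convergence.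

By (4.2), $\mathcal M(r)+\frac{ar^2}{2n}$ is nondecreasing, so $\mathcal M(0+)$ exists. It is also the limit of the ball averages. If $x\in\Sigma$, then $\mathcal M(0+)=0$, and letting $r_1\to0$,
$$\mathcal M(r)\le\frac1{n\omega_n}\int_0^rt^{1-n}\lambda(B_t(x))\,dt+\frac{ar^2}{2n}\qquad(x\in\Sigma). \tag{4.3}$$

## 5. Counting balls with the measure $\Delta u+h$

The natural first approach is to find a measure that charges every ball centered on $\Sigma$, and count. The measure $\lambda$ does this, and it already beats $\mu$. We isolate the covering argument, because it returns later.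

**Covering estimate.** Let $K\subset W$, $K$ compact, $W$ open with $\overline W\subset\Omega$ compact, $s>0$, $t>0$, and let $T\subset K$ be such that $\limsup_{r\to0}r^{-s}\lambda(B_r(x))>t$ for $x\in T$. Then
$$\mathcal H^s(T)\le10^s\,\frac{\lambda(W)}t. \tag{5.1}$$
Indeed, given $\delta>0$, each $x\in T$ has a radius $r<\delta$ with $B_r(x)\subset W$ and $\lambda(B_r(x))>tr^s$. By the $5r$-covering lemma there are disjoint balls $B_{r_i}(x_i)$ among these with $T\subset\bigcup B_{5r_i}(x_i)$. So $\mathcal H^s_{10\delta}(T)\le\sum(10r_i)^s\le10^st^{-1}\sum\lambda(B_{r_i}(x_i))\le10^s\lambda(W)/t$. Let $\delta\to0$.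

*Proof of Theorem A.* **Step 1: a lower bound for the upper density of $\lambda$ on $\Sigma$.** Let $x\in\Sigma$ and suppose $\lambda(B_r(x))\le\theta r^{n-2+\gamma}$ for all small $r$, with some $\theta>0$. By (4.3), $\mathcal M(r)\le\frac{\theta}{n\omega_n\gamma}r^\gamma+\frac{ar^2}{2n}\le\frac{2\theta}{n\omega_n\gamma}r^\gamma$ for small $r$, so the mean of $u$ over $B_r(x)$ satisfies the same bound. By Jensen's inequality for the convex function $\tau\mapsto\tau^{-\alpha}$,
$$\theta r^{n-2+\gamma}\ge\lambda(B_r(x))\ge\int_{B_r(x)}u^{-\alpha}\ge\omega_nr^n\Big(\frac{2\theta}{n\omega_n\gamma}r^\gamma\Big)^{-\alpha}=\omega_n\Big(\frac{n\omega_n\gamma}2\Big)^\alpha\theta^{-\alpha}\,r^{n-2+\gamma},$$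
because $n-\alpha\gamma=n-2+\gamma$. So $\theta^{1+\alpha}\ge c_0^{1+\alpha}$ with $c_0^{1+\alpha}:=\omega_n(n\omega_n\gamma/2)^\alpha$. Hence $\limsup_{r\to0}r^{-(n-2+\gamma)}\lambda(B_r(x))\ge c_0$ for every $x\in\Sigma$.

**Step 2: counting.** Apply (5.1) with $T=\Sigma\cap K$, $s=n-2+\gamma$, $t=c_0/2$: $\mathcal H^{n-2+\gamma}(\Sigma\cap K)\le C\lambda(W)<\infty$. Finally $n-2+\gamma<n-2+2\gamma=\mu$. $\square$

*Where this stops.* Take the example of Section 3. The flux of $\nabla u$ through $\{\rho=\delta\}$ tends to $0$ on compact sets, so $\lambda=u^{-\alpha}dx=c^{-\alpha}\rho^{\gamma-2}dx$. For $x\in\Sigma$ and small $r$, $\lambda(B_r(x))=r^{n-2+\gamma}c^{-\alpha}\int_{B_1}\rho^{\gamma-2}dx$. So the density bound of Step 1 has the right order at every rupture point and cannot be raised to a smaller power of $r$, although $\Sigma$ has dimension $n-2$. An argument that looks at one rupture point at a time does not see how rupture points are placed relative to each other, and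 this is what must be used.

## 6. Three obstructions to blowing up at the scale $r^\gamma$

The computation in Section 3 suggests a plan by dimension reduction. Suppose $\dim_{\mathcal H}\Sigma>n-2$. Rescale $u$ around a point where $\Sigma$ is dense. If the limit is homogeneous, rescale it again around another of its rupture points; homogeneity then turns into translation invariance in one direction. After $n-1$ such gains we have a nonzero function $a_\pm|t|^\kappa$ of one variable, with $0<\kappa<1$, satisfying $v''\ge0$, and that is impossible.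

The rescaling $r^{-\gamma}u(y+rx)$ preserves (2.1) with $h$ replaced by $r^{2-\gamma}h(y+r\cdot)$, so it is the natural choice. Three things go wrong.

First, we have no bound $u\le Cr^\gamma$ near a rupture point, so these rescalings may be unbounded. We then normalize differently, dividing by the size of $u$. The nonlinearity disappears in the limit ($\varepsilon_j\to0$), and we land in $\mathcal G(\mathbb R^n,0,0)$.

Second, energy may be lost in the limit. This is what $M$ is for. In $\mathcal G(\mathbb R^n,0,0)$, (G2) says $\operatorname{tr}M=\frac12\Delta(v^2)$, so $\operatorname{tr}A=\frac12\Delta(v^2)-|\nabla v|^2$, which for smooth $v$ is $v\Delta v$. The pair $(|x|^\kappa,\kappa^2|x|^{2\kappa-2}I\,dx)$ shows that this need not vanish.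

Third, being a rupture point is a statement about arbitrarily small scales, and convergence controls only fixed scales. It need not survive a limit. If nothing survives, the limit may be a nonzero constant, which is homogeneous of degree $0$ and invariant under everything, and no contradiction arises. We need a substitute that concerns each scale separately and forces the degree to be positive. It is a lower bound $N\ge\beta$ for a frequency quotient $N$, required only where $u$ is large compared with $r^\gamma$. Its source is the counting argument itself: if $\dim_{\mathcal H}\Sigma>s>n-2$, then by (5.1) $\lambda(B_r(x))\le Cr^s$ on a large part of $\Sigma$, and (4.3) turns this into $u\le Cr^\beta$ there with $\beta=s-(n-2)>0$.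

## 7. Rescaling and compactness of pairs

**Rescaling.** For $(u,M)\in\mathcal G(U,\varepsilon,h)$, $y\in U$ and $r,L>0$ put
$$\tilde u(x)=\frac{u(y+rx)}L,\quad\tilde M(E)=r^{2-n}L^{-2}M(y+rE),\quad\tilde\varepsilon=\varepsilon r^2L^{-\alpha-1},\quad\tilde h(x)=r^2L^{-1}h(y+rx).$$
Then $(\tilde u,\tilde M)\in\mathcal G((U-y)/r,\tilde\varepsilon,\tilde h)$. For (G0): $\nabla\tilde u\otimes\nabla\tilde u\,dx$ scales exactly like $\tilde M$. For (G1): $\Delta\tilde u\ge r^2L^{-1}(\varepsilon L^{-\alpha}\tilde u^{-\alpha}-h(y+r\cdot))$. For (G2), use the test function $\tilde\eta((x-y)/r)$; all terms acquire the factor $r^2L^{-2}$ in the density, and $r^2L^{-2}\varepsilon u^{1-\alpha}=\tilde\varepsilon\tilde u^{1-\alpha}$, $r^2L^{-2}hu=\tilde h\tilde u$. For (G3), use $\phi(x)=r\tilde\phi((x-y)/r)$, so that $\partial_k\phi^i=\partial_k\tilde\phi^i$ and $\nabla h\cdot\phi=r\nabla h\cdot\tilde\phi$, with $\nabla\tilde h=r^3L^{-1}\nabla h$. If $L=r^\gamma$, then $\tilde\varepsilon=\varepsilon$.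

**Lemma 2 (compactness).** Let $(u_j,M_j)\in\mathcal G(B_{R_j},\varepsilon_j,h_j)$, $R_j\to\infty$, $h_j,\nabla h_j\to0$ locally uniformly, and either $\varepsilon_j=1$ for all $j$ (put $\varepsilon:=1$) or $\varepsilon_j\to0$ (put $\varepsilon:=0$; $\varepsilon_j=0$ is allowed). Assume that for every $R$, $\sup_j\big(\int_{B_R}u_j^2+\operatorname{tr}M_j(B_R)\big)<\infty$, the supremum being over $j$ with $R_j>R$. Then along a subsequence $u_j\to u$ in $L^2_{loc}$ and weakly in $H^1_{loc}$, $M_j\rightharpoonup^*M$, $\varepsilon_ju_j^{1-\alpha}\to\varepsilon u^{1-\alpha}$ in $L^1_{loc}$, and $(u,M)\in\mathcal G(\mathbb R^n,\varepsilon,0)$.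

*Proof.* **Step 1: extracting limits.** By (1.1), $u_j$ is bounded in $H^1(B_R)$ and $M_j$ has bounded variation on $B_R$. Rellich's theorem, weak compactness and a diagonal argument give $u$ and $M$; we may also assume $u_j\to u$ a.e. Testing (1.2) with a cutoff $\eta$, $\eta=1$ on $B_R$,
$$\varepsilon_j\int_{B_R}u_j^{-\alpha}\le\int|\nabla u_j||\nabla\eta|+\int|h_j|\eta\le C_R. \tag{7.1}$$

**Step 2: the singular term.** If $\varepsilon_j\to0$, Hölder's inequality with $u^{1-\alpha}=(u^{-\alpha})^{(\alpha-1)/\alpha}$ gives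
$$\varepsilon_j\int_{B_R}u_j^{1-\alpha}\le\varepsilon_j^{1/\alpha}\Big(\varepsilon_j\int_{B_R}u_j^{-\alpha}\Big)^{\frac{\alpha-1}\alpha}|B_R|^{1/\alpha}\to0 .$$
If $\varepsilon_j=1$, Fatou's lemma gives $\int_{B_R}u^{-\alpha}\le C_R$. So $u>0$ a.e. and $u_j^{1-\alpha}\to u^{1-\alpha}$ a.e. By (7.1), $u_j^{1-\alpha}$ is bounded in $L^{\alpha/(\alpha-1)}(B_R)$, whose exponent exceeds $1$; so it is uniformly integrable and Vitali's theorem gives $L^1_{loc}$ convergence.

**Step 3: the four conditions.** (G1): for $0\le\eta\in C_c^\infty$,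
$$\int u\Delta\eta=\lim\int u_j\Delta\eta\ge\liminf\Big(\varepsilon_j\int u_j^{-\alpha}\eta-\int h_j\eta\Big)\ge\varepsilon\int u^{-\alpha}\eta,$$
by Fatou if $\varepsilon=1$ and trivially if $\varepsilon=0$. (G2), (G3): $u_j\nabla u_j\rightharpoonup u\nabla u$, being a product of a strongly and a weakly convergent sequence in $L^2_{loc}$; $h_ju_j$ and $u_j\nabla h_j$ tend to $0$ in $L^1_{loc}$; $\varepsilon_ju_j^{1-\alpha}$ converges by Step 2; the measure terms have continuous compactly supported integrands. (G0): for $0\le\eta\in C_c$,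
$$\int\eta\,\xi_i\xi_k\,dM_{ik}=\lim\int\eta\,\xi_i\xi_k\,d(M_j)_{ik}\ge\liminf\int\eta(\xi\cdot\nabla u_j)^2\ge\int\eta(\xi\cdot\nabla u)^2$$
by weak lower semicontinuity. $\square$

## 8. Weighted averages, the quotient $N$ and the function $\Theta$

Let $\chi(t)=(1-t^2)_+^2$ and $\psi(t)=4(1-t^2)_+$ for $t\ge0$. Then $\chi'(t)=-t\,\psi(t)$, $\psi=4\chi^{1/2}$, $\chi\le\psi$. For $(u,M)\in\mathcal G(U,\varepsilon,h)$ and $\bar B_r(y)\subset U$ write $X=x-y$, evaluate $\chi,\psi$ at $|X|/r$, and put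
$$d=r^{2-n}\!\int\!\chi\,d\operatorname{tr}M,\qquad f=r^{2-n}\varepsilon\!\int\!\chi u^{1-\alpha},\qquad m=r^{-n}\!\int\!\psi u^2,$$
$$\ell=r^{-n}\!\int\!\psi\,u\,X\!\cdot\!\nabla u,\qquad w=r^{-n}\!\int\!\psi X_iX_k\,dM_{ik},$$
$$p=r^{2-n}\!\int\!\chi hu,\qquad q=r^{2-n}\!\int\! u\big(h\operatorname{div}(\chi X)+\nabla h\cdot\chi X\big),\qquad g=d-\frac{2f}{\alpha-1}.$$
All depend on $(y,r)$. Here $d,f,m\ge0$. Put $c_\alpha=\frac{\alpha+1}{\alpha-1}$, so that $\gamma c_\alpha=\frac2{\alpha-1}$. As functions of $x$,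
$$\nabla[\chi(|X|/r)]=-\psi\frac X{r^2},\qquad\text{and}\qquad r\partial_r[\chi(|X|/r)]=\psi\frac{|X|^2}{r^2}. \tag{8.1}$$

*Regularity in $r$.* The function $(x,r)\mapsto\chi(|X|/r)$ is $C^1$, so $d$ and $f$ are $C^1$ in $r$. The function $\psi(|X|/r)$ is locally Lipschitz in $r$ with $\partial_r\psi(|X|/r)=8|X|^2r^{-3}1_{\{|X|<r\}}$ for $|X|\ne r$; spheres are null sets for $u^2dx$, so $m$ is $C^1$ in $r$ too.

**Basic identities.**
$$\ell=d+f-p=g+c_\alpha f-p, \tag{8.2}$$
$$rm'=2\ell, \tag{8.3}$$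
$$rg'=2w-2q-\frac{4f}{\alpha-1}. \tag{8.4}$$

**Proof of (8.2).** This is (G2) with $\eta=\chi(|X|/r)\in C_c^1(U)$, multiplied by $r^{2-n}$, using (8.1). The second form is $f+\frac{2f}{\alpha-1}=c_\alpha f$.

**Proof of (8.3).** We have $r\partial_r[\psi(|X|/r)]=-X\cdot\nabla[\psi(|X|/r)]$ a.e. and $u^2\in W^{1,1}_{loc}$, so
$$r\frac d{dr}\int\psi u^2=-\int u^2X\cdot\nabla[\psi(|X|/r)]=\int\big(nu^2+2u\,X\cdot\nabla u\big)\psi .$$
The term with $n$ cancels the derivative of $r^{-n}$.

**Proof of (8.4).** In (G3) take $\phi=\chi X$. Then $\partial_k\phi^i=\chi\delta_{ik}-\psi X_iX_k/r^2$ and $\operatorname{div}\phi=n\chi-\psi|X|^2/r^2$. By (8.1),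
$$rd'=(2-n)d+r^{2-n}\int\psi\tfrac{|X|^2}{r^2}d\operatorname{tr}M,\qquad rf'=(2-n)f+r^{2-n}\varepsilon\int\psi\tfrac{|X|^2}{r^2}u^{1-\alpha},$$
so $r^{2-n}\int\operatorname{div}\phi\,d\operatorname{tr}M=nd-(rd'-(2-n)d)=2d-rd'$ and, in the same way, $r^{2-n}\varepsilon\int u^{1-\alpha}\operatorname{div}\phi=2f-rf'$. Hence (G3), multiplied by $r^{2-n}$, reads
$$d-w-\tfrac12(2d-rd')+\tfrac1{\alpha-1}(2f-rf')+q=0,$$
that is, $\frac12rg'=w-q-\frac{2f}{\alpha-1}$.

**The defect has a sign.**
$$w\ \ge\ r^{-n}\int\psi\,(X\cdot\nabla u)^2\ \ge\ \frac{\ell^2}m\quad(m>0),\qquad \int\chi|\nabla u|^2\le\int\chi\,d\operatorname{tr}M. \tag{8.5}$$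
By the reasoning behind (1.1), $|A_{ik}|\le\operatorname{tr}A$. So $A=\mathsf a\operatorname{tr}A$ with a matrix-valued density $\mathsf a$. For each $\xi\in\mathbb Q^n$, $\xi\cdot\mathsf a\xi\ge0$ holds $\operatorname{tr}A$-a.e., so $\mathsf a(x)$ is positive semidefinite for $\operatorname{tr}A$-a.e. $x$. Hence $\int\psi X_iX_k\,dA_{ik}=\int\psi\,X\cdot\mathsf aX\,d\operatorname{tr}A\ge0$, which is the first inequality. The second is Cauchy–Schwarz; the last follows from (1.1).

**Scaled quantities.** Let $H=r^{-2\gamma}m$, $\Theta=\frac12r^{-2\gamma}(g-\gamma m)$, $N=g/m$ where $m>0$, and let $D,F,P,Q,G$ be $r^{-2\gamma}$ times $d,f,p,q,g$. Then, by (8.2) and (8.3),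
$$N-\gamma=\frac{2\Theta}H,\qquad rH'=4\Theta+2c_\alpha F-2P. \tag{8.6}$$
Moreover
$$r\Theta'=r^{-2\gamma}\big(w-2\gamma\ell+\gamma^2m-q-\gamma p\big)\ge r^{-2\gamma}\Big[r^{-n}\int\psi(X\cdot\nabla u-\gamma u)^2-q-\gamma p\Big]. \tag{8.7}$$
Indeed $r\Theta'=\frac12r^{-2\gamma}\big[rg'-\gamma rm'-2\gamma g+2\gamma^2m\big]$. Insert (8.3), (8.4) and $g=\ell-c_\alpha f+p$. The $f$-terms are $-\frac{4f}{\alpha-1}+2\gamma c_\alpha f=0$, and the rest is the stated expression. The inequality is (8.5) after expanding the square.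

Under the rescaling of Section 7, $m_{\tilde u}(z,R)=L^{-2}m_u(y+rz,rR)$ and likewise for $d,f,g$. So $N$ is invariant for every $L$: $N_{\tilde u}(z,R)=N_u(y+rz,rR)$. If $L=r^\gamma$, then $H,\Theta,D,F$ are invariant too.

**Continuity under limits.** In Lemma 2, if $z_j\to z$ and $R>0$, then
$$d,\ f,\ m\ \text{ of }(u_j,M_j)\text{ at }(z_j,R)\ \longrightarrow\ d,\ f,\ m\ \text{ of }(u,M)\text{ at }(z,R), \tag{8.8}$$
with $f=0$ for the limit if $\varepsilon=0$. The weights are supported in a fixed ball and converge uniformly, $M_j\rightharpoonup^*M$ with locally bounded variation, and $u_j^2$ and $\varepsilon_ju_j^{1-\alpha}$ converge in $L^1_{loc}$.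

*Three model values.* For the constant $(1,0)$ one has $N=0$ and $H=\text{const}\cdot r^{-2\gamma}$. For $(|x|^\kappa,\kappa^2|x|^{2\kappa-2}I\,dx)$ in $\mathbb R^2$ at $y=0$: $X\cdot\nabla u=\kappa u$ gives $\ell=\kappa m$, and $d=\ell$ by (8.2), so $N=\kappa$; $H=\text{const}\cdot r^{2(\kappa-\gamma)}$, and $\Theta=\frac12(\kappa-\gamma)H\to-\infty$ as $r\to0$ if $\kappa<\gamma$. For $u=\gamma^{-\gamma}\rho^\gamma$ at a point of the axis: $\ell=\gamma m$, so $g=\gamma m-c_\alpha f$; $H$ and $F$ are constant in $r$, $\Theta=-\frac12c_\alpha F$ and $N=\gamma-c_\alpha F/H$. This agrees with (8.6): $rH'=4\Theta+2c_\alpha F=0$.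

## 9. Almost monotonicity of $N$ where $H$ is large

The next lemma says: $\Theta$ is almost monotone always, every other quantity is controlled by $H$, and $N$ is almost monotone as long as $H$ is large.

**Lemma 3.** Let $(u,M)\in\mathcal G(U,1,h)$, $K\subset U$ compact, $r_0\in(0,1]$ with $\{\operatorname{dist}(\cdot,K)\le r_0\}\subset U$. There is $C\ge1$ such that for $y\in K$, $0<r\le r_0$ (note $m>0$ as $u>0$ a.e.):

* (i) $\Theta+Cr^{2-2\gamma}$ is nondecreasing in $r$, and $\Theta\le C$;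
* (ii) $D\le C(1+H)$ and $F+|P|+|Q|\le C(1+H)^{1/2}$;
* (iii) $rH'=2(N-\gamma)H+e$ with $|e|\le C(1+H)^{1/2}$;
* (iv) if $H\ge1$, then $rN'\ge-CH^{-1/2}$ and $N\ge-CH^{-1/2}$.

*Proof.* **Step 1: the terms with $h$.** Since $\chi\le\psi$, $|\chi X|\le r\psi$ and $|\operatorname{div}(\chi X)|\le(n+1)\psi$, Cauchy–Schwarz gives $|p|+|q|\le Cr^{2-n}\int\psi u\le Cr^{2-n}\,r^{n/2}\,(r^nm)^{1/2}=Cr^2m^{1/2}$. Hence
$$|P|+|Q|\le Cr^{2-2\gamma}\cdot r^\gamma H^{1/2}=Cr^{2-\gamma}H^{1/2}.$$

**Step 2: (i).** Since $u$ is bounded on $\{\operatorname{dist}(\cdot,K)\le r_0\}$, $m\le C$ and $H\le Cr^{-2\gamma}$. So $|P|+|Q|\le Cr^{2-2\gamma}$ and (8.7) gives $r\Theta'\ge-Cr^{2-2\gamma}$. As $2-2\gamma>0$, $\Theta+C'r^{2-2\gamma}$ is nondecreasing for a suitable $C'$. At $r_0$, $\Theta(y,r_0)\le\frac12r_0^{-2\gamma}d(y,r_0)\le C$, because $g\le d$ and $d(y,r_0)\le r_0^{2-n}\operatorname{tr}M(\{\operatorname{dist}(\cdot,K)\le r_0\})$. So $\Theta\le C$.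

**Step 3: (ii) and (iii).** Test (1.2) with $\eta=\chi(|X|/r)$. Here $|\nabla\eta|\le\psi/r=4\chi^{1/2}/r$ and $\int\chi|\nabla u|^2\le r^{n-2}d$ by (8.5), so
$$r^{-n}\int u^{-\alpha}\chi\le r^{-n}\Big(\frac4r(r^{n-2}d)^{1/2}(\omega_nr^n)^{1/2}+Cr^n\Big)\le C(r^{-2}d^{1/2}+1)\le Cr^{\gamma-2}(1+D)^{1/2},$$
where $d=r^{2\gamma}D$ and $r\le1$. By Hölder's inequality,
$$F=r^{2-2\gamma}\,r^{-n}\int\chi u^{1-\alpha}\le Cr^{2-2\gamma}\Big(r^{-n}\int\chi u^{-\alpha}\Big)^{\frac{\alpha-1}\alpha}\le C(1+D)^{\frac{\alpha-1}{2\alpha}},$$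
because $(\gamma-2)\frac{\alpha-1}\alpha=-\gamma(\alpha-1)=2\gamma-2$. Now $D=G+\frac{2F}{\alpha-1}=2\Theta+\gamma H+\frac{2F}{\alpha-1}\le C+\gamma H+C(1+D)^{1/2}$, which implies $D\le C(1+H)$. Then $F\le C(1+H)^{1/2}$, and Step 1 bounds $|P|+|Q|$. Since $4\Theta=2(N-\gamma)H$, (8.6) is (iii) with $e=2c_\alpha F-2P$.

**Step 4: (iv).** By (8.3), (8.4), (8.5),
$$rN'=\frac{rg'}m-\frac{g\,rm'}{m^2}\ge\frac2{m^2}\,\ell(\ell-g)-\frac{2q}m-\frac{4f}{(\alpha-1)m}.$$
By (8.2), $\ell(\ell-g)=(d+f-p)(c_\alpha f-p)\ge-|p|\,(d+f+c_\alpha f)$, since the omitted terms $c_\alpha f(d+f)$ and $p^2$ are nonnegative. After scaling and for $H\ge1$, (ii) gives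
$$rN'\ge-\frac{2|P|}{H^2}\big(D+(1+c_\alpha)F\big)-\frac{2|Q|}H-\frac{4F}{(\alpha-1)H}\ge-CH^{-1/2}.$$
Finally $N\ge-\frac{2F}{(\alpha-1)H}\ge-CH^{-1/2}$, since $d\ge0$. $\square$

If $N$ is definitely below $\gamma$ while $H$ is large, then by (iii) $H$ grows as $r$ decreases, which by (iv) improves the control of $N$. So the situation perpetuates itself down to $r=0$.

**Lemma 4 (trapping).** In Lemma 3, for each $\sigma\in(0,1)$ there is $\Lambda_*(\sigma)\ge1$, depending only on $\sigma,\alpha$ and the constant $C$, such that: if $\beta'\in(0,\gamma]$, $y\in K$, $r_1\le r_0$, $H(y,r_1)>\Lambda_*(\sigma)$ and $N(y,r_1)<\beta'-\sigma$, then for all $0<r\le r_1$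
$$N(y,r)<\beta'-\tfrac\sigma2,\qquad H(y,r)\ge H(y,r_1)\Big(\frac{r_1}r\Big)^{\sigma/2},\qquad m(y,r)\ge m(y,r_1)\Big(\frac r{r_1}\Big)^{2\beta'-\sigma/2}.$$

*Proof.* Let $\Lambda=\Lambda_*(\sigma)$ be large, to be fixed by the three inequalities below. Let $I=(r_2,r_1]$ be the maximal such interval on which $N<\beta'-\frac\sigma2$ and $H>\Lambda$. On $I$, Lemma 3(iii) and $\beta'\le\gamma$ give
$$\frac{rH'}H\le2\big(\beta'-\tfrac\sigma2-\gamma\big)+2C\Lambda^{-1/2}\le-\sigma+2C\Lambda^{-1/2}\le-\frac\sigma2 .$$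
So $H(t)\ge H(r_1)(r_1/t)^{\sigma/2}\ge\Lambda(r_1/t)^{\sigma/2}$ on $I$. By Lemma 3(iv), for $r\in I$,
$$N(r)\le N(r_1)+C\Lambda^{-1/2}\int_r^{r_1}\Big(\frac t{r_1}\Big)^{\sigma/4}\frac{dt}t\le N(r_1)+\frac{4C}\sigma\Lambda^{-1/2}<\beta'-\tfrac34\sigma .$$
If $r_2>0$, then at $r_2$ we would have $N\le\beta'-\frac34\sigma$ and $H\ge H(r_1)>\Lambda$, and by continuity the interval could be extended past $r_2$. So $r_2=0$. Finally, by (8.2) and (8.3),
$$\frac{rm'}m=2N+\frac{2(c_\alpha F-P)}H\le2\beta'-\sigma+C'\Lambda^{-1/2}\le2\beta'-\frac\sigma2,$$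
and integration from $r$ to $r_1$ gives the bound for $m$. $\square$

**Definition 3 (property $\mathcal P$).** Let $\beta\in(0,\gamma)$ and $(u,M)\in\mathcal G(U,1,h)$. A set $S\subset U$ has property $\mathcal P(\beta,\Lambda,r_0)$, with $\Lambda:(0,\beta)\to[1,\infty)$ and $r_0\in(0,\infty]$, if for all $y\in S$, $0<r<r_0$ with $\bar B_r(y)\subset U$, and $\sigma\in(0,\beta)$:
$$H(y,r)>\Lambda(\sigma)\ \Longrightarrow\ N(y,r)\ge\beta-\sigma .$$

For $u=\gamma^{-\gamma}\rho^\gamma$ in $\mathbb R^n$, any set of points on the axis has this property with a constant $\Lambda\ge\max(1,H)$, since $H$ is constant there. A point $y$ off the axis does not have it, for any $\Lambda$ and $r_0$: near $y$ the function $u$ is smooth and positive, so as $r\to0$ we have $H\to\infty$, while $d,f=O(r^2)$ and $m$ tends to a positive number, so $N\to0$. The property is a statement at each scale, so it can pass to limits.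

**Lemma 5.** In Lemma 3, let $S\subset K$ with $m(y,r)\le C_0r^{2\beta}$ for $y\in S$, $r\le r_0$, where $\beta\in(0,\gamma)$. Then $S$ has $\mathcal P(\beta,\Lambda_*,r_0)$.

*Proof.* Otherwise for some $y\in S$, $r_1<r_0$, $\sigma\in(0,\beta)$ we have $H(y,r_1)>\Lambda_*(\sigma)$ and $N(y,r_1)<\beta-\sigma$. Lemma 4 with $\beta'=\beta$ gives $m(y,r)\ge cr^{2\beta-\sigma/2}$ for all $r\le r_1$ with some $c>0$, contradicting $m\le C_0r^{2\beta}$ as $r\to0$. $\square$

## 10. Homogeneous blow-ups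

"Homogeneous of degree $\kappa$" means $x\cdot\nabla v=\kappa v$ a.e.; equivalently, for every $t>0$, $v(tx)=t^\kappa v(x)$ for a.e. $x$.

**Lemma 6.** Let $(u,M)\in\mathcal G(U,1,h)$, $y\in U$, $\{y\}$ with property $\mathcal P(\beta,\Lambda,r_0)$, $\beta\in(0,\gamma)$, and $r_j\to0$. After passing to a subsequence, one of the following holds.

(a) $H(y,r_j)$ is bounded, and the rescalings at $y$ with $r=r_j$, $L_j=r_j^\gamma$ converge (as in Lemma 2) to $(v,M')\in\mathcal G(\mathbb R^n,1,0)$ with $v\not\equiv0$ homogeneous of degree $\kappa=\gamma$.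

(b) $H(y,r_j)\to\infty$, and the rescalings with $L_j=m(y,r_j)^{1/2}$ converge to $(v,M')\in\mathcal G(\mathbb R^n,0,0)$ with $v$ homogeneous of degree $\kappa\in[\beta,\gamma]$, and $m_v(0,R)=R^{2\kappa}$, $d_v(0,R)=\kappa m_v(0,R)$ for all $R>0$.

*Proof.* Drop $y$ from the notation and apply Lemmas 3 and 4 with $K=\{y\}$, decreasing $r_0$ if necessary. By Lemma 3(i), $\Theta_0=\lim_{r\to0}\Theta(r)\in[-\infty,\infty)$ exists. Pass to a subsequence along which $H(r_j)$ is bounded or $H(r_j)\to\infty$.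

**Step 1: behavior of $H$ if $\Theta_0>-\infty$.** Then $|\Theta|\le C$ for small $r$, so (8.6) and Lemma 3(ii) give $|rH'|\le C(1+H)^{1/2}$: the function $(1+H)^{1/2}$ is Lipschitz in $\log r$. If $H(r_j)$ is bounded, then $H(Rr_j)$ is bounded, locally uniformly in $R\in(0,\infty)$. If $H(r_j)\to\infty$, then $H(Rr_j)/H(r_j)\to1$, and $N(Rr_j)=\gamma+2\Theta(Rr_j)/H(Rr_j)\to\gamma$; put $\kappa:=\gamma$.

**Step 2: behavior of $H$ and $N$ if $\Theta_0=-\infty$.** For small $r$, $\Theta<0$ and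
$$2|\Theta|=\gamma H-G\le\gamma H+\frac{2F}{\alpha-1}\le\gamma H+C(1+H)^{1/2},$$
so $H(r)\to\infty$ as $r\to0$. Also $N=\gamma+2\Theta/H<\gamma$ for small $r$. If $N(r)\to\gamma$, put $\kappa=\gamma$. Otherwise there is $\sigma\in(0,1)$ such that $N(r_1)<\gamma-\sigma$ for arbitrarily small $r_1$; take such an $r_1$ with also $H(r_1)>\Lambda_*(\sigma)$. Lemma 4 with $\beta'=\gamma$ gives $H(r)\ge cr^{-\sigma/2}$ and $N(r)<\gamma-\frac\sigma2$ for $r\le r_1$, so $\int_0H^{-1/2}\frac{dr}r<\infty$. By Lemma 3(iv), $N+C\int_0^rH^{-1/2}\frac{dt}t$ is nondecreasing for small $r$, and $N\ge-CH^{-1/2}\to0$. So $N(r)\to\kappa\in[0,\gamma)$. In either subcase Lemma 3(iii) gives $rH'/H\to2(\kappa-\gamma)$, and hence $H(Rr_j)/H(r_j)\to R^{2(\kappa-\gamma)}$ locally uniformly in $R$.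

**Step 3: what holds whenever $H(r_j)\to\infty$.** By Steps 1 and 2, $N(Rr_j)\to\kappa\le\gamma$ and $m(Rr_j)/m(r_j)=R^{2\gamma}H(Rr_j)/H(r_j)\to R^{2\kappa}$ for every $R>0$. Property $\mathcal P$ gives $N(r_j)\ge\beta-\sigma$ eventually, for every $\sigma\in(0,\beta)$; so $\kappa\ge\beta$.

**Step 4: case (a).** $H(r_j)$ can be bounded only if $\Theta_0>-\infty$. By Step 1 and Lemma 3(ii), $H(2Rr_j)$ and $D(2Rr_j)\le C(1+H(2Rr_j))$ are bounded. Since $\chi\ge\frac9{16}$ and $\psi\ge3$ on $[0,\frac12]$, bounds for $d$ and $m$ of the rescalings at $(0,2R)$ bound $\operatorname{tr}\tilde M_j(B_R)$ and $\int_{B_R}\tilde u_j^2$. So Lemma 2 applies, with $\varepsilon_j=1$ and $\tilde h_j=r_j^{2-\gamma}h(y+r_j\cdot)\to0$, $\nabla\tilde h_j\to0$. By (8.8) and invariance of $\Theta$, $\Theta_v(0,R)=\lim\Theta(Rr_j)=\Theta_0$ for all $R>0$. So $\Theta_v(0,\cdot)$ is constant, and (8.7) with $h=0$ forces $x\cdot\nabla v=\gamma v$ a.e. Also $v^{-\alpha}\in L^1_{loc}$, so $v>0$ a.e.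

**Step 5: case (b), convergence.** Since $L_j^2=r_j^{2\gamma}H(r_j)$ and $\gamma(\alpha+1)=2$, we get $\varepsilon_j=r_j^2L_j^{-\alpha-1}=H(r_j)^{-(\alpha+1)/2}\to0$ and $|\tilde h_j|\le Cr_j^{2-\gamma}H(r_j)^{-1/2}\to0$; similarly $\nabla\tilde h_j\to0$. Moreover
$$d_{\tilde u_j}(0,2R)=(2R)^{2\gamma}\frac{D(2Rr_j)}{H(r_j)}\le C_R\frac{1+H(2Rr_j)}{H(r_j)}\le C_R,\qquad m_{\tilde u_j}(0,2R)=\frac{m(2Rr_j)}{m(r_j)}\le C_R .$$
As in Step 4, these give the bounds needed in Lemma 2. By (8.8) and Step 3, $m_v(0,R)=R^{2\kappa}$. Since $f_{\tilde u_j}(0,R)\to0$, $d_v(0,R)=\lim g_{\tilde u_j}(0,R)=\lim N(Rr_j)\,m_{\tilde u_j}(0,R)=\kappa m_v(0,R)$.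

**Step 6: case (b), homogeneity.** For $v$ we have $\varepsilon=0$, $h=0$, so $f=p=q=0$, $g=d=\ell$, $rm'=2d$, $rd'=2w$. From $d=\kappa m$, $2w=rd'=\kappa rm'=2\kappa d$. So $w=\kappa^2m$ and $\ell=\kappa m$. By (8.5), $r^{-n}\int\psi(x\cdot\nabla v-\kappa v)^2\le w-2\kappa\ell+\kappa^2m=0$ for every $r$. $\square$

When $\varepsilon=0$ and $h=0$ there are no error terms, $N$ is truly monotone, and one can blow up without Lemma 3.

**Lemma 7.** Let $(v,M)\in\mathcal G(\mathbb R^n,0,0)$, $v\not\equiv0$ homogeneous of degree $\kappa_0\le\gamma$, and let $y\in\mathbb R^n$, $\beta>0$ be such that $N(y,r)=d/m\ge\beta$ whenever $m(y,r)>0$. Then $m(y,r)>0$ for all $r>0$, and for $r_j\to0$ a subsequence of the rescalings at $y$ with $L_j=m(y,r_j)^{1/2}$ converges to some $(v',M')\in\mathcal G(\mathbb R^n,0,0)$ with $m_{v'}(0,1)=1$ and $v'$ homogeneous of degree $\kappa'\in[\beta,\kappa_0]$.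

*Proof.* **Step 1: positivity of $m$.** Here $f=p=q=0$, $g=\ell=d$, $rm'=2d\ge0$, and where $m>0$, $rN'=\frac2{m^2}(wm-d^2)\ge0$ by (8.5). Since $m$ is continuous, nondecreasing and not identically $0$, $\{m>0\}=(r_*,\infty)$. For $r_*<r<r_2$, $rm'/m=2N\le2N(r_2)$ gives $m(r)\ge m(r_2)(r/r_2)^{2N(r_2)}$. If $r_*>0$, letting $r\to r_*$ would give $m(r_*)>0$, a contradiction. So $r_*=0$.

**Step 2: the frequency at infinity.** By homogeneity $m(y,R)=R^{2\kappa_0}\int\psi(|z|)\,v(z+y/R)^2dz$. By continuity of translations in $L^2_{loc}$ the integral tends to $m(0,1)$, which is positive since $v\not\equiv0$ is homogeneous. Since $N$ is monotone and $2\int_1^RN\frac{dt}t=\log\frac{m(R)}{m(1)}=2\kappa_0\log R+O(1)$, we get $N(y,\infty)=\kappa_0$. Hence $\kappa':=N(y,0+)\in[\beta,\kappa_0]$, and $m(Rr_j)/m(r_j)=\exp\big(2\int_{r_j}^{Rr_j}N\frac{dt}t\big)\to R^{2\kappa'}$.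

**Step 3: the limit.** $m_{\tilde v_j}(0,2R)=m(2Rr_j)/m(r_j)$ and $d_{\tilde v_j}(0,2R)=N(2Rr_j)\,m(2Rr_j)/m(r_j)$ are bounded, so Lemma 2 applies with $\varepsilon_j=0$. By (8.8), $m_{v'}(0,R)=R^{2\kappa'}$ and $d_{v'}(0,R)=\kappa'm_{v'}(0,R)$ for all $R$. Homogeneity follows exactly as in Step 6 of the proof of Lemma 6. $\square$

## 11. Dimension reduction down to one variable

We need points around which a set of positive $\mathcal H^s$ measure stays visible in content.

**Lemma 8.** Let $s>0$, $K$ bounded, $\mathcal H^s(K)>0$. For $\mathcal H^s$-a.e. $x\in K$ there are $r_j\to0$ with $\mathcal H^s_\infty(K\cap\bar B_{r_j}(x))\ge\frac12r_j^s$.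

*Proof.* Let $\delta>0$, $A_\delta=\{x\in K:\mathcal H^s_\infty(K\cap\bar B_r(x))<\frac12r^s\ \text{for all }0<r<\delta\}$, and $\tau>0$. Cover $A_\delta$ by countably many sets $C_i$ meeting $A_\delta$, of diameter $c_i<\delta$, with $\sum c_i^s\le\mathcal H^s_\delta(A_\delta)+\tau$. If $c_i>0$, then $C_i\cap A_\delta\subset K\cap\bar B_{c_i}(x_i)$ for some $x_i\in A_\delta$, so it can be covered by sets with $\sum\operatorname{diam}^s<\frac12c_i^s$; each of these has diameter $<c_i<\delta$. If $c_i=0$, then $C_i$ is a single point and covers itself at cost $0$. Hence $\mathcal H^s_\delta(A_\delta)\le\frac12(\mathcal H^s_\delta(A_\delta)+\tau)$. As $K$ is bounded, $\mathcal H^s_\delta(A_\delta)<\infty$; letting $\tau\to0$, it vanishes, and so $\mathcal H^s(A_\delta)=0$. Take the union over $\delta=1/i$. $\square$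

*Proof of Theorem B.* Sharpness was shown in Section 3. Suppose $\dim_{\mathcal H}\Sigma>n-2$. Fix $s$ with
$$n-2<s<\min(\dim_{\mathcal H}\Sigma,\ n-2+\gamma),\qquad\beta:=s-(n-2)\in(0,\gamma).$$

**Step 1: a compact piece of $\Sigma$ with property $\mathcal P$.** Since $\mathcal H^s(\Sigma)=\infty$ and $\Omega$ is a countable union of compact sets, there is a compact $K\subset\Omega$ with $\mathcal H^s(\Sigma\cap K)>0$. Let $W\supset K$ be open with $\overline W\subset\Omega$ compact. By (5.1), $\mathcal H^s(\{x\in K:\limsup_{r\to0}r^{-s}\lambda(B_r(x))>t\})\le C\lambda(W)/t$ for every $t>0$. So the upper density is finite at $\mathcal H^s$-a.e. $x\in\Sigma\cap K$, and such an $x$ lies in some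
$$S_k=\{x\in\Sigma\cap K:\ \lambda(B_r(x))\le kr^s\ \text{ for }0<r\le1/k\},\qquad\tfrac1k<\operatorname{dist}(K,\mathbb R^n\setminus W).$$
Each $S_k$ is compact, because $\Sigma$ is relatively closed and $x\mapsto\lambda(B_r(x))$ is lower semicontinuous (open balls, Fatou). By countable subadditivity we can fix $k$ with $\mathcal H^s(S_k)>0$; put $S=S_k$.

For $x\in S$ and small $r$, (4.3) gives $\mathcal M(r)\le C\int_0^rt^{1-n+s}dt+Cr^2\le C(r^{s-n+2}+r^2)\le Cr^\beta$; here $s>n-2$ makes the integral converge. By (1.3) on $B_r(z)\subset B_{2r}(x)$, for a.e. $z\in B_r(x)$, $u(z)$ is at most $2^n$ times the mean of $u$ over $B_{2r}(x)$, plus $Cr^2$. So $\sup_{B_r(x)}u\le Cr^\beta$, hence $m(x,r)\le Cr^{2\beta}$ for $x\in S$, $r\le r_0$, with a suitable $r_0$. By (4.1) and Lemma 5, with $S$ as the compact set in Lemma 3, $S$ has $\mathcal P(\beta,\Lambda,r_0)$ with some function $\Lambda$.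

**Step 2: the objects of the induction.** A *triple* $(v,M,Z)$ consists of $(v,M)\in\mathcal G(\mathbb R^n,\varepsilon,0)$, $\varepsilon\in\{0,1\}$, with $v\not\equiv0$ homogeneous of degree $\kappa\in[\beta,\gamma]$, and a compact set $Z\subset\bar B_1$ with $\mathcal H^s_\infty(Z)\ge\frac12$, such that

* if $\varepsilon=1$ (type 1): $Z$ has $\mathcal P(\beta,\Lambda,\infty)$;
* if $\varepsilon=0$ (type 0): $N(z,R)\ge\beta$ for all $z\in Z$, $R>0$ with $m(z,R)>0$.

It is *$V$-invariant*, for a linear subspace $V$, if for every $\zeta\in V$, $v(x+\zeta)=v(x)$ for a.e. $x$. For illustration, in $\mathbb R^2$ the pair $(|x|^\kappa,\kappa^2|x|^{2\kappa-2}I\,dx)$ with $\beta\le\kappa\le\gamma$ and $Z=\{0\}$ satisfies every type 0 requirement except the one on the content of $Z$: $N(0,R)=\kappa$ for all $R$. We shall see that in fact no triple exists.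

**Claim 1.** A triple exists.

**Claim 2.** If a $V$-invariant triple with $\dim V\le n-2$ exists, then there is a $V'$-invariant triple with $\dim V'=\dim V+1$.

Both are proved together in Steps 3 to 5. In Claim 1 let $(u,M)$ be the original pair (4.1) and $Z_0=S$. In Claim 2 let $(u,M,Z_0)$ be the given triple.

**Step 3: blowing up at a dense point.** By Lemma 8 choose $y\in Z_0$ and $r_j\to0$ with $\mathcal H^s_\infty(Z_0\cap\bar B_{r_j}(y))\ge\frac12r_j^s$. In Claim 2 choose also $y\notin V$; this is possible since $\mathcal H^s(V)=0$ ($\dim V\le n-2<s$) and $\mathcal H^s(Z_0)\ge\mathcal H^s_\infty(Z_0)>0$. Apply Lemma 6 (original pair or type 1) or Lemma 7 (type 0). Along a subsequence we get a limit $(v,M')$ of rescalings $\tilde u_j$, with $v\not\equiv0$ homogeneous of degree in $[\beta,\gamma]$, and $\varepsilon=1$ in case 6(a), $\varepsilon=0$ otherwise.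

Put $Z_j=\{x\in\bar B_1:y+r_jx\in Z_0\}$, which is compact with $\mathcal H^s_\infty(Z_j)\ge\frac12$ by scaling. Nonempty compact subsets of $\bar B_1$ have subsequences converging in the Hausdorff metric, so we may assume $Z_j\to Z$. Then $\mathcal H^s_\infty(Z)\ge\frac12$: any cover of $Z$ can be replaced by a cover by open sets with arbitrarily little increase of $\sum\operatorname{diam}^s$, and by compactness of $Z$ an open cover of $Z$ covers $Z_j$ for large $j$.

**Step 4: property $\mathcal P$ passes to the limit.** Let $z\in Z$, $z_j\in Z_j$, $z_j\to z$, $R>0$. By (8.8), $m_{\tilde u_j}(z_j,R)\to m_v(z,R)$, and similarly for $d$ and $f$ (with limit $f=0$ if $\varepsilon=0$). Note $y+r_jz_j\in Z_0$ and $r_jR\to0$.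

* *Lemma 6(a).* $H_{\tilde u_j}(z_j,R)=H_u(y+r_jz_j,r_jR)$, and likewise for $N$. If $H_v(z,R)>\Lambda(\sigma)$, then for large $j$, $H_u(y+r_jz_j,r_jR)>\Lambda(\sigma)$, so $N_u(y+r_jz_j,r_jR)\ge\beta-\sigma$, and in the limit $N_v(z,R)\ge\beta-\sigma$. So $Z$ has $\mathcal P(\beta,\Lambda,\infty)$, with the same $\Lambda$.
* *Lemma 6(b).* If $m_v(z,R)>0$, then $H_u(y+r_jz_j,r_jR)=(r_jR)^{-2\gamma}L_j^2\,m_{\tilde u_j}(z_j,R)=R^{-2\gamma}H_u(y,r_j)\,m_{\tilde u_j}(z_j,R)\to\infty$. So for every $\sigma\in(0,\beta)$, $N_{\tilde u_j}(z_j,R)=N_u(y+r_jz_j,r_jR)\ge\beta-\sigma$ eventually, whence $N_v(z,R)\ge\beta$.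
* *Lemma 7.* If $m_v(z,R)>0$, then $m_{\tilde u_j}(z_j,R)>0$ for large $j$, and $N_{\tilde u_j}(z_j,R)\ge\beta$ passes to the limit.

So $(v,M',Z)$ is a triple, and Claim 1 is proved.

**Step 5: one more invariant direction.** In Claim 2 all $\tilde u_j$ are $V$-invariant, hence so is $v$. Let $\kappa$ be the degree of the given function $u$. The relation $x\cdot\nabla u=\kappa u$ at the point $y+r_jx$ reads
$$y\cdot\nabla\tilde u_j=r_j\big(\kappa\tilde u_j-x\cdot\nabla\tilde u_j\big)\to0\quad\text{in }L^2_{loc},$$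
because $\tilde u_j$ is bounded in $H^1_{loc}$. So $y\cdot\nabla v=0$, and $v$ is invariant under $V'=V+\mathbb Ry$. Since $y\notin V$, Claim 2 is proved.

**Step 6: the contradiction.** Start from Claim 1 with $V=\{0\}$ and apply Claim 2 $n-1$ times, for $\dim V=0,1,\dots,n-2$. The result is a triple invariant under an $(n-1)$-dimensional subspace: $v(x)=\bar v(x\cdot e)$, $|e|=1$, with $\bar v(t)=a_\pm|t|^\kappa$ for $\pm t>0$, $a_\pm\ge0$ and $0<\beta\le\kappa\le\gamma<1$. By (G1) with $h=0$, $\Delta v\ge0$, so $\bar v''\ge0$ in $\mathcal D'(\mathbb R)$. But $\bar v''=\kappa(\kappa-1)a_\pm|t|^{\kappa-2}$ for $\pm t>0$, which forces $a_\pm=0$, so $v\equiv0$, a contradiction. Hence $\dim_{\mathcal H}\Sigma\le n-2$. With Section 3 the supremum equals $n-2$, which is strictly less than $\mu=n-2+\frac4{\alpha+1}$. $\blacksquare$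

Both ends of the interval $[\beta,\gamma]$ were needed in Step 6: for $\kappa=0$ the constants, and for $\kappa=1$ the corner $|x_1|$, belong to $\mathcal G(\mathbb R^n,0,0)$ and depend on at most one variable.

## 12. The plane: isolated ruptures of exact order $r^\gamma$

*Proof of Theorem C.* Let $n=2$. That $u^{-\alpha}\in L^1_{loc}(\Omega)$ is Lemma 1(i). We identify $\mathbb R^2$ with $\mathbb C$, $\partial_z=\frac12(\partial_1-i\partial_2)$, $\partial_{\bar z}=\frac12(\partial_1+i\partial_2)$. For compactly supported $g$ let $\mathcal Cg$ be the Cauchy transform, so $\partial_{\bar z}\mathcal Cg=g$, and $\mathcal S=\partial_z\mathcal C$ the Beurling transform, which is bounded on $L^p(\mathbb C)$ for $1<p<\infty$. If $g$ is bounded and supported in a fixed disc, then $\sup|\mathcal Cg|\le C\sup|g|$ on that disc.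

**Step 1: Hölder continuity, as a source of property $\mathcal P$.** Let $p=\frac\alpha{\alpha-1}>1$ and $Y=\frac{u^{1-\alpha}}{\alpha-1}+hu$. Then $Y\in L^p_{loc}$, since $(1-\alpha)p=-\alpha$, $u^{-\alpha}\in L^1_{loc}$ and $u\in L^\infty_{loc}$. Let $\Phi=\frac12(\partial_1u-i\partial_2u)^2$, so $|\Phi|=\frac12|\nabla u|^2$. In distributional form (2.2) says $\partial_kT_{ik}+\partial_iY-u\,\partial_ih=0$ with $T_{ik}=u_iu_k-\frac12|\nabla u|^2\delta_{ik}$. Here $T_{22}=-T_{11}$ and $\Phi=T_{11}-iT_{12}$, so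
$$\partial_{\bar z}\Phi=\tfrac12\big[(\partial_1T_{11}+\partial_2T_{12})-i(\partial_1T_{12}+\partial_2T_{22})\big]=-\partial_zY+u\,\partial_zh\quad\text{in }\mathcal D'(\Omega). \tag{12.1}$$
On a disc $B$ with $\bar B\subset\Omega$, the function $\Phi+\mathcal S(Y1_B)-\mathcal C(u\,\partial_zh\,1_B)$ has $\partial_{\bar z}$ equal to $0$ in $B$, because $\partial_{\bar z}\mathcal S(Y1_B)=\partial_zY$ there. By Weyl's lemma it is holomorphic in $B$. So $\Phi\in L^p_{loc}$, $\nabla u\in L^{2p}_{loc}$, and by Morrey's theorem $u\in C^{0,1-1/p}_{loc}=C^{0,1/\alpha}_{loc}$. As the ball averages tend to $0$ on $\Sigma$, the continuous representative vanishes there. So for every compact $K\subset\Omega$, $m(x,r)\le Cr^{2/\alpha}$ for $x\in\Sigma\cap K$ and small $r$. Put $\beta=\frac1\alpha$; then $\beta<\gamma=\frac2{\alpha+1}$ because $\alpha>1$. By Lemma 5, $\Sigma\cap K$ has property $\mathcal P(\beta,\Lambda,r_0)$ for some $\Lambda,r_0$.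

**Step 2: $\Sigma$ is locally finite.** Suppose $x_j\to x\in\Omega$ with $x_j\in\Sigma$, $x_j\ne x$. Then $x\in\Sigma$; let $K$ be a compact neighborhood of $x$. Apply Lemma 6 at $x$ with $r_j=|x_j-x|$; along a subsequence $z_j=(x_j-x)/r_j\to e$, $|e|=1$. Since $x+r_jz_j=x_j\in\Sigma\cap K$ for large $j$, the argument of Section 11, Step 4, shows for the limit $v$ either (case (a)) that $\{e\}$ has $\mathcal P(\beta,\Lambda,\infty)$, or (case (b)) that $N_v(e,R)\ge\beta$ whenever $m_v(e,R)>0$. Blow up $v$ at $e$ by Lemma 6 or Lemma 7, respectively. The limit $v'\not\equiv0$ is homogeneous of degree in $[\beta,\gamma]$, and $e\cdot\nabla v'=0$ as in Section 11, Step 5. So $v'$ depends on one variable, $\Delta v'\ge0$, and Section 11, Step 6, gives a contradiction. Hence $\Sigma$ has no accumulation point in $\Omega$.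

**Step 3: the equation holds across $\Sigma$.** For $x\in\Sigma$ let $\eta$ be a cutoff with $\eta=1$ on $B_r(x)$, supported in $B_{2r}(x)$, $|\nabla\eta|\le2/r$. Then
$$\lambda(B_r(x))\le\int\eta\,d\lambda\le\int|\nabla u||\nabla\eta|+Cr^2\le C\Big(\int_{B_{2r}(x)}|\nabla u|^2\Big)^{1/2}+Cr^2\to0,$$
so $\nu(\{x\})\le\lambda(\{x\})=0$. As $\nu$ is supported in $\Sigma$, which is countable by Step 2, $\nu=0$. Thus $\Delta u+h=\lambda=u^{-\alpha}dx$, and (2.1) holds in $\mathcal D'(\Omega)$.

**Step 4: the upper bound.** Let $x\in\Sigma$ and suppose $H(x,r)$ is unbounded as $r\to0$. Choose $r_j\to0$ with $H(x,r_j)\to\infty$; then Lemma 6(b) applies, with rescalings $\tilde u_j$ and $\tilde M_j=\nabla\tilde u_j\otimes\nabla\tilde u_j\,dx$. We show that here no energy can concentrate in the way the degree $\kappa<1$ would require. By (7.1), $\varepsilon_j\int_{B_2}\tilde u_j^{-\alpha}\le C$, so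
$$\|\varepsilon_j\tilde u_j^{1-\alpha}\|_{L^p(B_2)}^p=\varepsilon_j^{p-1}\cdot\varepsilon_j\int_{B_2}\tilde u_j^{-\alpha}\to0 .$$
Also $\tilde u_j$ is bounded in $L^\infty(B_2)$, by (1.3) and the $L^2$ bounds on a larger ball, and $\tilde h_j,\nabla\tilde h_j\to0$ uniformly on $B_2$. The analogue of (12.1) for $\tilde u_j$ has $Y$ replaced by $Y_j=\frac{\varepsilon_j\tilde u_j^{1-\alpha}}{\alpha-1}+\tilde h_j\tilde u_j\to0$ in $L^p(B_2)$. The decomposition of Step 1 on $B_2$ gives $\Phi_j=\Psi_j+F_j$ with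
$$\Psi_j=-\mathcal S(Y_j1_{B_2})+\mathcal C(\tilde u_j\,\partial_z\tilde h_j\,1_{B_2})\to0\ \text{ in }L^p(B_2),$$
and $F_j$ holomorphic in $B_2$. Since $|\Phi_j|=\frac12|\nabla\tilde u_j|^2$ is bounded in $L^1(B_2)$, so is $F_j$. By the mean value property and Montel's theorem a subsequence of $F_j$ converges locally uniformly in $B_2$ to a holomorphic $F$. So $|\nabla\tilde u_j|^2=2|\Phi_j|\to2|F|$ in $L^1_{loc}(B_2)$, and $\operatorname{tr}M'=2|F|\,dx$ in $B_2$. As $n=2$, $d_v(0,R)=\int\chi(|x|/R)\,2|F|\,dx\le CR^2$ for $R\le1$. But Lemma 6(b) says $d_v(0,R)=\kappa R^{2\kappa}$ with $0<\beta\le\kappa\le\gamma<1$, which is a contradiction as $R\to0$.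

So $H(x,r)$ is bounded, that is, $m(x,r)\le Cr^{2\gamma}$ for small $r$. Since $\psi\ge3$ on $[0,\frac12]$, $m(x,4r)$ controls the mean of $u^2$ over $B_{2r}(x)$, so the mean of $u$ over $B_{2r}(x)$ is at most $Cr^\gamma$. By (1.3), $\sup_{B_r(x)}u\le Cr^\gamma+Cr^2\le Cr^\gamma$ for small $r$.

**Step 5: the lower bound.** Let $x\in\Sigma$, let $\bar u_r$ be the mean of $u$ over $B_r(x)$, and let $0\le\eta\le1$ be a cutoff in $C_c^\infty(B_r(x))$ with $\eta=1$ on $B_{r/2}(x)$, $|\Delta\eta|\le C/r^2$. Then $\lambda(B_{r/2}(x))\le\int u\Delta\eta+\int h\eta\le C\bar u_r+Cr^2$. On the other hand, by Jensen and $\bar u_{r/2}\le4\bar u_r$,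
$$\lambda(B_{r/2}(x))\ge\int_{B_{r/2}(x)}u^{-\alpha}\ge cr^2\,\bar u_r^{-\alpha}.$$
If $\bar u_r\le\theta r^\gamma$ with $r\le1$, then, since $2-\alpha\gamma=\gamma$, we get $c\,\theta^{-\alpha}r^\gamma\le C\theta r^\gamma+Cr^2\le C(\theta+1)r^\gamma$, which is impossible for $\theta$ small. So $\sup_{B_r(x)}u\ge\bar u_r\ge cr^\gamma$ for small $r$. $\blacksquare$
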